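# A retract of a confluently tree-like continuum that is not confluently tree-like

## 1. Confluent maps, tree-like continua, absolute retracts

A **continuum** is a nonempty compact connected metric space. All maps are continuous. A **retraction** of $Y$ onto a subset $X\subset Y$ is a map $r:Y\to X$ with $r|_X=\mathrm{id}$; then $X$ is a **retract** of $Y$.

**Tree.** A tree is a continuum that is either a single point (a degenerate tree) or a finite union of arcs containing no simple closed curve. *Example:* an arc; the letter Y.

We use these textbook facts about trees. Two distinct points of a tree are joined by exactly one arc in it. A subcontinuum of a tree is a tree. Two subcontinua of a tree have connected or empty intersection. A nondegenerate tree has finitely many endpoints and branch points, and at least one endpoint. If one removes from it a finite set containing all of these, what remains is a finite disjoint union of open arcs; each is open in the tree, and its closure is an arc whose two endpoints belong to the removed set.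

**Confluent map.** A surjection $f:X\to Y$ between continua is confluent if for every subcontinuum $Q\subset Y$, each component of $f^{-1}(Q)$ is mapped by $f$ *onto* $Q$. *Example:* $f:[-2,2]\to[0,2]$, $f(t)=|t|$. The preimage of $[c,d]$ is $[-d,-c]\cup[c,d]$, and each component (there is only one if $c=0$) maps onto $[c,d]$. *Non-example:* the same formula on $[-1,2]$. The preimage of $[1,2]$ is $\{-1\}\cup[1,2]$, and the component $\{-1\}$ is mapped to the single point $1$. Keep this non-example in mind: a path that should be lifted starting at $-1$ has nowhere to go.

**$\varepsilon$-mapping, tree-like, confluently tree-like.** A surjection $f:X\to Y$ is an $\varepsilon$-mapping if $\operatorname{diam}f^{-1}(y)<\varepsilon$ for all $y\in Y$. A continuum is *tree-like* if for every $\varepsilon>0$ it admits an $\varepsilon$-mapping onto a tree, and *confluently tree-like* if for every $\varepsilon>0$ it admits a confluent $\varepsilon$-mapping onto a tree. By compactness, neither notion depends on the choice of the metric.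

*Example:* every tree is confluently tree-like, via the identity. *Example:* let $X$ be the closed topologist's sine curve, the union of $L=\{0\}\times[-1,1]$ and the graph of $\sin(1/x)$ over $(0,1]$. It is tree-like. Indeed, choose $\delta<\varepsilon$ in $(0,1)$ with $\sin(1/\delta)=1$ and let $f(x,y)=(\max(x,\delta),y)$. The image is $\{\delta\}\times[-1,1]$ together with the graph over $[\delta,1]$. These two arcs meet only in $(\delta,1)$, an endpoint of both, so the image is an arc; the fibres have diameter at most $\delta$.

This $X$ is *not* confluently tree-like. Suppose $f:X\to T$ is a confluent $1$-mapping onto a tree and let $e=(1,\sin 1)$. For $l\in L$ we have $f(l)\ne f(e)$, because $d(l,e)\ge 1$. Let $Q_l$ be the arc in $T$ from $f(l)$ to $f(e)$. The component $K$ of $f^{-1}(Q_l)$ containing $l$ maps onto $Q_l$, so it contains a point of the fibre of $f(e)$; that point is at distance less than $1$ from $e$, so it lies off $L$. A connected set containing a point of $L$ and the graph point over $x_0>0$ contains the graph over $(0,x_0]$ (a missing graph point over $x_1<x_0$ would separate it). So the closed set $K$ contains $L$, and $f(L)\subset Q_l$. This holds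 for every $l\in L$. As $\operatorname{diam}L=2$, there are $l,l'\in L$ with $f(l)\neq f(l')$. Then $f(l')\in Q_l$, hence $Q_{l'}$ is a proper subarc of $Q_l$ missing $f(l)$; but $f(l)\in f(L)\subset Q_{l'}$, a contradiction.

**Hereditarily unicoherent (HU).** A continuum is hereditarily unicoherent if the intersection of any two of its subcontinua is connected or empty. *Example:* every tree. *Non-example:* a circle, since two half circles meet in two points.

**Absolute retract for a class $\mathcal K$ of continua.** A continuum $X\in\mathcal K$ such that whenever $X$ is embedded in a continuum $Y\in\mathcal K$, the image of $X$ is a retract of $Y$. We write AR(HU) and AR(TL) for the absolute retracts for the classes of hereditarily unicoherent and of tree-like continua. *Example:* an arc $I$ is HU, and it is in AR(HU): if $I\subset Y$, the Tietze theorem extends a homeomorphism $I\to[0,1]$ to a map $Y\to[0,1]$; follow it by the inverse homeomorphism.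

**Inverse limit.** For maps $g_n:T_{n+1}\to T_n$ let $\varprojlim(T_n,g_n)=\{(x_n):g_n(x_{n+1})=x_n \text{ for all }n\}$, with projections $\pi_n$. The inverse limit of continua is a continuum; if the $g_n$ are onto, so are the $\pi_n$. An inverse limit of nonempty finite sets is nonempty. If metrics $d_n\le1$ are used, $\sum 2^{-n}d_n$ is a metric on the limit. Two points with equal $n$-th coordinate agree in coordinates $1,\dots,n$, so in this metric $\operatorname{diam}\pi_n^{-1}(t)\le 2^{-n}$. *Example:* the inverse limit of arcs $[0,1]$ with the tent map $g(t)=1-|2t-1|$ as every bonding map. The tent map is confluent: the preimage of $[c,d]$ is $[c/2,d/2]\cup[1-d/2,1-c/2]$, and each component maps onto $[c,d]$. Fact 1 below will show that this limit is confluently tree-like.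

We take one theorem as given.

**Known theorem.** *Every confluently tree-like continuum is in AR(HU).*

Now the question, whose source is the paper *On Confluently Graph-Like Compacta* (http://people.cas.uab.edu/~overstee/confluentrep5-24-02.pdf), is whether this theorem can be reversed.

> **Question.** Must $X$ be confluently tree-like if (a) $X\in$ AR(HU)? (b) $X\in$ AR(TL)?

## 2. Retracts, and why restricting a confluent map is not enough

For a tree the answer is yes for a trivial reason: trees are confluently tree-like. The general situation looks different once one notices how to produce absolute retracts. A retract of an absolute retract should again be an absolute retract (Lemma 1 will prove this for HU). So by the known theorem *every retract of a confluently tree-like continuum is in AR(HU)*. A positive answer would force the class of confluently tree-like continua to be closed under retracts.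

Is it? The first thing to try is this. Let $X$ be a retract of $Y$ and let $f:Y\to T$ be a confluent $\varepsilon$-mapping onto a tree. Then $f|_X$ is an $\varepsilon$-mapping onto the tree $f(X)$. But confluence can be lost: in the non-example above, $[-1,2]$ is a retract of $[-2,2]$, the map $|t|$ is confluent on $[-2,2]$, and its restriction to $[-1,2]$ is not. There $X$ is an arc, so other maps work. We shall build an $X$ for which *no* map works. The results are the following.

**Theorem A.** There are a tree-like continuum $X$ and a surjection $\lambda:X\to[0,2]$ such that

1. $X$ is a retract of a confluently tree-like continuum. Consequently $X\in$ AR(HU) and $X\in$ AR(TL).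
2. If $f:X\to T$ is a confluent map onto a locally connected continuum $T$, then some fibre of $f$ contains points $x,x'$ with $|\lambda(x)-\lambda(x')|\ge\frac12$. Hence for some $\varepsilon>0$ there is no confluent $\varepsilon$-mapping of $X$ onto any locally connected continuum, in particular onto any tree. So $X$ is not confluently tree-like. It is not even an inverse limit of locally connected continua with confluent bonding maps.

**Theorem B.** For a continuum $X$ the following are equivalent: (i) $X\in$ AR(TL); (ii) $X$ is tree-like and $X\in$ AR(HU); (iii) $X$ is a retract of a confluently tree-like continuum.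

So the answer is no in both cases (a) and (b).

## 3. Confluent inverse limits and gluing of hereditarily unicoherent continua

**Fact 1.** *If $Y=\varprojlim(T_n,g_n)$ with continua $T_n$ and confluent $g_n:T_{n+1}\to T_n$, then each projection $\pi_n$ is confluent. If the $T_n$ are trees, $Y$ is confluently tree-like.*

*Proof.* The $\pi_n$ are onto, since the $g_n$ are. Let $Q\subset T_n$ be a continuum and $y=(y_m)\in\pi_n^{-1}(Q)$. For $m\ge n$ let $K_m$ be the component, containing $y_m$, of the preimage of $Q$ in $T_m$; so $K_n=Q$. The set $g_m(K_{m+1})$ is connected, contains $y_m$ and lies in the preimage of $Q$, so it lies in $K_m$. Hence $K_{m+1}\subset g_m^{-1}(K_m)$, and as $g_m^{-1}(K_m)$ lies in the preimage of $Q$ in $T_{m+1}$, the set $K_{m+1}$ is the component of $g_m^{-1}(K_m)$ containing $y_{m+1}$. Confluence of $g_m$ gives $g_m(K_{m+1})=K_m$. So $\varprojlim_{m\ge n}K_m$ is a continuum in $\pi_n^{-1}(Q)$ that contains $y$ and maps onto $K_n=Q$. The component of $\pi_n^{-1}(Q)$ containing $y$ therefore maps onto $Q$. Finally $\sup_t\operatorname{diam}\pi_n^{-1}(t)\to0$, so if the $T_n$ are trees, the $\pi_n$ are the required mappings. $\square$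

**Fact 2.** *Tree-like continua are HU.*

*Proof.* Suppose $A,B$ are subcontinua and $A\cap B=M\sqcup N$ with $M,N$ nonempty, compact, disjoint. Let $U,V$ be closed neighborhoods of $M,N$ at positive distance $d_0$. For small $\varepsilon<d_0$ we have: $a\in A$, $b\in B$, $d(a,b)<\varepsilon$ imply $a\in U\cup V$. (Otherwise there are $a_k\in A\setminus(U\cup V)$, $b_k\in B$ with $d(a_k,b_k)\to0$; a limit point of $(a_k)$ lies in $A\cap B=M\cup N$, of which $U\cup V$ is a neighborhood.) Let $f$ be an $\varepsilon$-mapping onto a tree. Then $f(A)\cap f(B)$ is connected. If $t$ lies in it, choose $a\in A$, $b\in B$ with $f(a)=f(b)=t$; then $d(a,b)<\varepsilon$ and $a\in U\cup V$. So $f(A)\cap f(B)$ is the union of the closed sets $f(A\cap U)\cap f(B)$ and $f(A\cap V)\cap f(B)$. They are nonempty, since they contain $f(M)$ and $f(N)$. They are disjoint, since a common point would have a fibre meeting both $U$ and $V$, hence of diameter at least $d_0>\varepsilon$. This contradicts connectedness. $\square$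

**Fact 3 (boundary bumping).** *If $F\subsetneq A$ is closed in a continuum $A$, each component $C$ of $F$ meets $\operatorname{bd}_AF$.*

*Proof.* Suppose $C\cap\operatorname{bd}_AF=\emptyset$. In the compact space $F$, the component $C$ is the intersection of the relatively clopen sets containing it. By compactness, some relatively clopen $G\subset F$ satisfies $C\subset G\subset F\setminus\operatorname{bd}_AF=\operatorname{int}_AF$. Then $G$ is closed in $A$, and it is open in $\operatorname{int}_AF$, hence in $A$. Since $\emptyset\ne G\subset F\ne A$, this contradicts connectedness of $A$. $\square$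

**Lemma 1.** *If $X$ is a retract of $Y\in$ AR(HU), then $X\in$ AR(HU).*

*Proof.* The plan is to take a test space $Z\supset X$, glue $Y$ to it along $X$, and retract the result first to $Y$ and then to $X$. All the work is to see that the glued space is HU.

$X$ is HU, being a subcontinuum of $Y$. Let $X\subset Z$ with $Z$ an HU continuum, and let $W=Z\cup_XY$ be obtained from the disjoint union by identifying the two copies of $X$. It is a compact metrizable space, connected, and $Z\cap Y=X$ in $W$.

**Step 1: traces of a subcontinuum.** *For each subcontinuum $A\subset W$ the sets $A\cap X$, $A\cap Z$, $A\cap Y$ are connected or empty.* If $A\subset Z$, then $A\cap Z=A$ and $A\cap Y=A\cap X$, which is connected or empty as $Z$ is HU. Likewise if $A\subset Y$. Otherwise $A\cap Z$ and $A\cap Y$ are nonempty closed proper subsets covering $A$, so $A\cap X=(A\cap Z)\cap(A\cap Y)\ne\emptyset$. By Fact 3 each component $C$ of $A\cap Z$ meets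
$$\operatorname{bd}_A(A\cap Z)\subset\overline{A\setminus Z}\cap Z\subset Y\cap Z=X,$$
and $C\cap X$ is connected because $Z$ is HU. The same holds for the components of $A\cap Y$.

Suppose $A\cap X=M\sqcup N$ with $M,N$ closed and nonempty. For each component $C$ of $A\cap Z$ the set $C\cap X$ is nonempty and connected, so it lies in exactly one of $M,N$. Let $Z_M$ and $Z_N$ be the unions of the components of $A\cap Z$ meeting $M$ and $N$, respectively. They are disjoint, cover $A\cap Z$, and $Z_M\cap X\subset M$, $Z_N\cap X\subset N$. They are closed: if $z_k\to z$ with $z_k$ in a component $C_k$ meeting $M$, a subsequence of $(C_k)$ converges in the Hausdorff metric to a continuum in $A\cap Z$ that contains $z$ and meets $M$. Define $Y_M,Y_N$ likewise from $A\cap Y$. Then $Z_M\cup Y_M$ and $Z_N\cup Y_N$ are closed, nonempty and cover $A$. They are disjoint: a point of $Z_M\cap Y_N$ would lie in $Z\cap Y=X$, hence in $M\cap N=\emptyset$; similarly for $Y_M\cap Z_N$. This contradicts connectedness of $A$. So $A\cap X$ is connected. Every component of $A\cap Z$ meets the connected set $A\cap X\subset A\cap Z$, so there is just one component; likewise for $A\cap Y$.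

**Step 2: $W$ is HU.** Let $A,B\subset W$ be subcontinua. By Step 1 and since $Z$ and $Y$ are HU, $A\cap B\cap Z$ and $A\cap B\cap Y$ are connected or empty. Their union is $A\cap B$. If one is empty, or if they share a point (that is, $A\cap B\cap X\neq\emptyset$), then $A\cap B$ is connected or empty. Otherwise both are nonempty and $A\cap B\cap X=\emptyset$. Then $A$ meets both $Z$ and $Y$, so by connectedness $A\cap X\ne\emptyset$; likewise $B\cap X\neq\emptyset$. So $P=A\cap Z$, $Q=B\cap Z$, $R=X$ are pairwise intersecting subcontinua of $Z$. As $P\cup Q$ is a continuum and $Z$ is HU, $(P\cup Q)\cap R=(P\cap R)\cup(Q\cap R)$ is connected. Both pieces are closed and nonempty, so they meet: $A\cap B\cap X=P\cap Q\cap R\neq\emptyset$, a contradiction.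

**Step 3: the retraction.** As $Y\in$ AR(HU) and $W$ is HU, there is a retraction $W\to Y$. Compose it with the retraction $Y\to X$ and restrict to $Z$. $\square$

## 4. Enlarging a sequence of trees until the bonding maps become confluent

We want a machine that takes an inverse sequence of trees $S_n$ with arbitrary (tame) maps and embeds its limit $X$ in a confluently tree-like continuum $Y$. Confluence fails at a point where a path cannot be lifted, as at $-1$ in Section 1. The cure is crude: at finitely many points $w$ attach a whole copy of the target, so that every path can be lifted into that copy.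

**Setting.** Let $h_n:S_{n+1}\to S_n$ $(n\ge1)$ be maps of nondegenerate trees. Let $D_{n+1}\subset S_{n+1}$ be finite such that $h_n$ is constant or injective on each component of $S_{n+1}\setminus D_{n+1}$. Let $V_n$ be the set of endpoints and branch points of $S_n$. Let $W_1=\emptyset$, $B_n=V_n\cup W_n$, and let $W_{n+1}\subset S_{n+1}$ be any finite set containing
$$V_{n+1}\cup D_{n+1}\cup\operatorname{bd}h_n^{-1}(B_n).$$
This boundary is finite: $h_n^{-1}(B_n)$ consists of some of the finitely many components of $S_{n+1}\setminus D_{n+1}$ on which $h_n$ is constant (these are open sets), at most $|B_n|$ points in each component on which $h_n$ is injective, and some points of $D_{n+1}$. Put $T_1=S_1$ and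
$$T_{n+1}=S_{n+1}\cup\bigcup_{w\in W_{n+1}}T_n^{(w)},$$
where $T_n^{(w)}$ is a copy of $T_n$ attached to $S_{n+1}$ only by identifying its point $h_n(w)\in S_n\subset T_n$ with $w$. Let $g_n:T_{n+1}\to T_n$ be $h_n$ on $S_{n+1}$ and the canonical identification on each $T_n^{(w)}$. It is well defined, because at the gluing point both rules give $h_n(w)$.

**Lemma 2.** *(a) The $T_n$ are trees and the $g_n$ are confluent. So $Y=\varprojlim(T_n,g_n)$ is confluently tree-like, and it contains $X=\varprojlim(S_n,h_n)$.*

*(b) Suppose also that a map $h_0:S_1\to S_0$ into some space is given and that for all $n\ge1$, $w\in W_{n+1}$ there is a map $\sigma_w:S_n\to S_{n+1}$ with*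
$$\sigma_w(h_n(w))=w,\qquad h_{n-1}h_n\sigma_w=h_{n-1}.\tag{1}$$
*Then $X$ is a retract of $Y$.*

**Proof of (a).** Gluing finitely many trees to a tree, each at one point, gives a tree. The set $W_{n+1}\supset V_{n+1}$ is nonempty, so $g_n$ is onto.

**Step 1: it suffices to lift arcs.** We claim it suffices to show: for $z\in T_{n+1}$ and an arc $A\subset T_n$ starting at $g_n(z)$, some connected set $E\ni z$ satisfies $g_n(E)=A$. Indeed, let $Q\subset T_n$ be a continuum, $C$ a component of $g_n^{-1}(Q)$ and $z\in C$. For each $t\in Q$ different from $g_n(z)$, let $A\subset Q$ be the arc from $g_n(z)$ to $t$. Then $E\subset g_n^{-1}(Q)$ is connected and contains $z$, so $E\subset C$ and $t\in g_n(C)$.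

**Step 2: lifting.** If $z$ lies in some $T_n^{(w)}$, let $E$ be the copy of $A$ in $T_n^{(w)}$. Otherwise $z\in S_{n+1}\setminus W_{n+1}$. Let $J$ be the component of $S_{n+1}\setminus W_{n+1}$ containing $z$. As $W_{n+1}\supset V_{n+1}$, $J$ is an open arc whose closure is an arc with endpoints $w_1,w_2\in W_{n+1}$; as $W_{n+1}\supset D_{n+1}$, $h_n$ is constant or injective on $J$.

*Case 1: $h_n|_J$ is constant.* Then $h_n(w_1)=h_n(z)$ by continuity, so the copy of $A$ in $T_n^{(w_1)}$ starts at $w_1$. Let $E$ be $\overline J$ together with this copy.

*Case 2: $h_n|_J$ is injective.* First, $J$ misses $h_n^{-1}(B_n)$: the connected set $J$ misses the boundary of this set, so otherwise $J\subset h_n^{-1}(B_n)$, and $h_n(J)$, a connected subset of the finite set $B_n$, would be a point. So $h_n(J)$ lies in a component $G$ of $S_n\setminus B_n$, an open arc. An injective map between open intervals is a homeomorphism onto an open subinterval, so $h_n(J)$ is open in $G$. Now $G$ is open in $S_n$, and even in $T_n$, because the pieces of $T_n$ are attached to $S_n$ only at points of $W_n\subset B_n$. Hence $h_n(J)$ is open in $T_n$. Its closure is the compact set $h_n(\overline J)=h_n(J)\cup\{h_n(w_1),h_n(w_2)\}$,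 so its boundary in $T_n$ is contained in $\{h_n(w_1),h_n(w_2)\}$.

If $A\subset h_n(J)$, let $E=(h_n|_J)^{-1}(A)$. Otherwise parametrize $A$ by an injective path $\alpha:[0,1]\to A$ with $\alpha(0)=h_n(z)$ and let $\tau$ be the first parameter with $\alpha(\tau)\notin h_n(J)$. Then $\alpha(\tau)$ is a boundary point of $h_n(J)$, so $\alpha(\tau)=h_n(w_i)$ for some $i$. On $[z,w_i]\subset\overline J$ the map $h_n$ is injective, because it is injective on $J$ and $h_n(w_i)\notin h_n(J)$. So $h_n([z,w_i])$ is an arc from $\alpha(0)$ to $\alpha(\tau)$, and by uniqueness of arcs it equals $\alpha([0,\tau])$. Let $E$ be $[z,w_i]$ followed by the copy of $A'=\alpha([\tau,1])$ in $T_n^{(w_i)}$, which starts at $w_i$.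

So $g_n$ is confluent, and Fact 1 applies. Since $g_n|_{S_{n+1}}=h_n$, we have $X\subset Y$.

**Proof of (b).** The idea is to fold each attached copy back into $S_{n+1}$ by means of $\sigma_w$. Let $\rho_1=\mathrm{id}:T_1\to S_1$. Let $\rho_{n+1}:T_{n+1}\to S_{n+1}$ be the identity on $S_{n+1}$ and $\sigma_w\rho_n$ on $T_n^{(w)}\cong T_n$. This is continuous: the gluing point is $h_n(w)\in S_n$ in the copy, $\rho_n$ fixes it, and $\sigma_w$ sends it to $w$. For $n\ge1$ we claim
$$h_{n-1}h_n\rho_{n+1}=h_{n-1}\rho_ng_n.\tag{2}$$
On $S_{n+1}$ both sides equal $h_{n-1}h_n$. On $T_n^{(w)}\cong T_n$ the left side is $h_{n-1}h_n\sigma_w\rho_n=h_{n-1}\rho_n$ by (1), which is the right side.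

Put $r_n=h_n\rho_{n+1}\pi_{n+1}:Y\to S_n$ for $n\ge1$. For $n\ge2$, by (2),
$$h_{n-1}r_n=h_{n-1}h_n\rho_{n+1}\pi_{n+1}=h_{n-1}\rho_ng_n\pi_{n+1}=h_{n-1}\rho_n\pi_n=r_{n-1}.$$
So $r=(r_n)$ maps $Y$ into $X$. For $x\in X$, $r_n(x)=h_n(x_{n+1})=x_n$. Thus $r$ is a retraction. $\square$

**Why the second condition in (1) carries the extra $h_{n-1}$.** The obvious condition to impose is $h_n\sigma_w=\mathrm{id}$: through every $w\in W_{n+1}$ there passes an exact section of $h_n$. It implies (1), so $X$ would be a retract of $Y$. But it is useless for us, because then $h_n$ itself is confluent. To see this, repeat Step 2 inside $S_{n+1}$ with $\sigma_{w_i}(A')$ in place of the copy of $A'$ (and $\sigma_{w_1}(A)$ in place of the copy of $A$ in Case 1; for $z\in W_{n+1}$ use $\sigma_z(A)$). These sets contain $w_i$ (respectively $w_1$, $z$) and are mapped by $h_n$ onto $A'$ (respectively $A$). By Fact 1, $X$ would be confluently tree-like. Condition (1) asks only that $\sigma_w$ be a section *after one more step down*. We need trees where this weaker condition holds and the exact one fails.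

## 5. The trees $S_n$ and the continuum $X$

Let $S_0=[p,q]$ be an arc (one edge) and $S_1=[p,q]\cup[q,s]$ an arc with two edges. Let $h_0:S_1\to S_0$ be the retraction collapsing $[q,s]$ to $q$. Let $a_n=p$ for $n$ odd and $a_n=q$ for $n$ even. For $n\ge1$ let
$$S_{n+1}=S_n\cup S_{n-1}',\qquad S_n\cap S'_{n-1}=\{a_n\},$$
where $S'_{n-1}$ is a copy of $S_{n-1}$, $v\mapsto v'$ is the identification, and the point $a_n\in S_0\subset S_{n-1}$ satisfies $a_n'=a_n$. Let $h_n:S_{n+1}\to S_n$ be the identity on $S_n$ and $h_n(v')=v\in S_{n-1}\subset S_n$ on $S'_{n-1}$. In words: *each new tree is the old one with a copy of the one before attached at $p$ or $q$ in turn, and $h_n$ folds the copy back.*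

Each $S_n$ is a finite simplicial tree and each $h_n$ $(n\ge0)$ is a retraction. Put
$$X=\varprojlim_{n\ge1}(S_n,h_n).$$
The projections are onto and their fibres have diameters tending to $0$, so $X$ is tree-like.

**The first trees by hand.** Give $p,q,s$ the labels $0,1,2$, and copies the label of the original.

- $S_1$ is the path $p - q - s$.
- $S_2$: attach a copy of $p - q$ at $p$. The result is the path $u_1 - p - q - s$, where $u_1=q'$ has label $1$. Up to names, $h_1$ is the non-example $t\mapsto|t|$, $[-1,2]\to[0,2]$.
- $S_3$: attach a copy of $p - q - s$ at $q$. So $q$ gets two new neighbors: $u_2=p'$ (label $0$) and $s'$ (label $2$).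
- $S_4$: attach a copy of $u_1 - p - q - s$ at $p$. So $p$ gets two new neighbors of label $1$: a copy of $u_1$, which is an endpoint, and $u_3=q'$, which has a further neighbor of label $2$.
- $S_5$: attach a copy of $S_3$ at $q$. One of the new neighbors of $q$ is $u_4=p'$, and $u_4$ has as another neighbor a copy of $u_1$.

Look at $w=u_1\in S_2$. An exact section $\sigma$ of $h_1$ with $\sigma(q)=u_1$ does not exist: $\sigma([q,s])$ would be a connected subset of $h_1^{-1}([q,s])=[q,s]\cup\{u_1\}$ containing $u_1$, hence equal to $\{u_1\}$. But $\sigma(t)=(h_0(t))'$ satisfies $\sigma(q)=u_1$ and $h_0h_1\sigma=h_0h_0=h_0$: since $h_0$ collapses $[q,s]$, it does not see the loss. This works at every stage.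

**$X$ is an absolute retract.** Use the setting of Lemma 2 with $D_{n+1}=W_{n+1}=$ the set of all simplicial vertices of $S_{n+1}$. This is admissible: for $n\ge1$ each edge of $S_{n+1}$ is mapped by $h_n$ homeomorphically onto an edge of $S_n$, so preimages of vertices are vertices; and endpoints, branch points and the points of $B_n$ are vertices. We check (1) for $n\ge1$ and $w\in W_{n+1}$.

*If $w\in S_n\subset S_{n+1}$,* let $\sigma_w$ be the inclusion $S_n\subset S_{n+1}$. Then $\sigma_w(h_n(w))=w$ and $h_n\sigma_w=\mathrm{id}$, so (1) holds.

*If $w=v'\in S'_{n-1}\setminus\{a_n\}$,* let $\sigma_w(t)=(h_{n-1}(t))'$ for $t\in S_n$. Since $v\in S_{n-1}$ and $h_{n-1}$ is a retraction onto $S_{n-1}$,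
$$\sigma_w(h_n(w))=(h_{n-1}(v))'=v'=w.$$
Moreover $h_n\sigma_w=h_{n-1}$, so $h_{n-1}h_n\sigma_w=h_{n-1}h_{n-1}=h_{n-1}$.

By Lemma 2, $X$ is a retract of a confluently tree-like continuum $Y$. By the known theorem $Y\in$ AR(HU), and by Lemma 1 $X\in$ AR(HU). If $X$ is embedded in a tree-like continuum $Z$, then $Z$ is HU by Fact 2, so the image of $X$ is a retract of $Z$. As $X$ is tree-like, $X\in$ AR(TL). **This proves Theorem A(1).**

## 6. Labels, edges and indices

To show that $X$ has no good confluent map, we need to tell its vertices apart. We attach to vertices a label in $\{0,1,2\}$ and, for labels $0$ and $1$, an index in $\{1,2,\dots,\infty\}$. The index will turn out to be readable from labels and adjacency alone.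

**Labels.** Let $\lambda_1:S_1\to[0,2]$ be a homeomorphism with $p,q,s\mapsto0,1,2$. Put $\lambda_0=\lambda_1|_{S_0}$, $\lambda_{n+1}|_{S_n}=\lambda_n$ and $\lambda_{n+1}(v')=\lambda_{n-1}(v)$; the two rules agree at $a_n$. Then $\lambda_nh_n=\lambda_{n+1}$ for $n\ge1$. So $\lambda=\lambda_n\pi_n:X\to[0,2]$ does not depend on $n$; it is a continuous surjection. Each edge of $S_n$ is mapped by $\lambda_n$ homeomorphically onto $[0,1]$ or $[1,2]$, and the vertices of $S_n$ are exactly the points where $\lambda_n\in\{0,1,2\}$.

**Vertices and edges of $X$.** A *vertex* of $X$ is a point with $\lambda\in\{0,1,2\}$; this value is its *label*. Vertices $x,y$ of $X$ are *adjacent* if $x_n,y_n$ are adjacent in $S_n$ for all $n\ge1$. Then $h_n$ maps $[x_{n+1},y_{n+1}]$ homeomorphically onto $[x_n,y_n]$, so $[x,y]:=\varprojlim[x_n,y_n]$ is an arc, mapped homeomorphically by $\lambda$ onto $[0,1]$ or $[1,2]$. We call it an *edge* of $X$. *Example:* the constant threads $p$ and $q$ are adjacent vertices of $X$.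

A non-vertex $x\in X$ lies in exactly one edge $e(x)$ of $X$. Indeed each $x_n$ is interior to a unique edge $e_n$ of $S_n$, and $h_n(e_{n+1})$ is an edge with $x_n$ in its interior, so $h_n(e_{n+1})=e_n$. As $h_n$ preserves labels, it maps equally labeled endpoints to each other. So $\varprojlim e_n$ is an edge containing $x$, and any edge containing $x$ has $n$-th coordinate arc $e_n$.

**The nearest vertex of label $i$.** For $i\in\{0,1,2\}$ let $O_i=\{x\in X:|\lambda(x)-i|<1\}$. For $x\in O_i$ let $v_i(x)=x$ if $\lambda(x)=i$, and otherwise let $v_i(x)$ be the endpoint of $e(x)$ with label $i$. The set $\{t\in S_n:|\lambda_n(t)-i|<1\}$ is the disjoint union of the open stars of the vertices of label $i$ (two vertices of equal label are never adjacent). The $n$-th coordinate of $v_i(x)$ is the center of the star containing $x_n$, hence locally constant in $x\in O_i$. So each coordinate of $v_i$ is constant on every connected subset of $O_i$, which gives: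

$$\textit{$v_i$ is constant on every connected subset of }O_i.\tag{3}$$

**Indices in $S_n$.** For vertices of label $0$ or $1$ define $\iota$ as follows. Put $\iota(p)=\iota(q)=\infty$. In $S_{n+1}$ $(n\ge1)$ keep $\iota$ on $S_n$. For $v'\in S'_{n-1}\setminus\{a_n\}$ let
$$\iota(v')=\iota(v)\ \text{ if } v\notin\{p,q\},\qquad \iota(v')=n\ \text{ if } v\in\{p,q\}.$$
In the latter case $v=o_n$, where $\{o_n\}=\{p,q\}\setminus\{a_n\}$. Put $u_n=o_n'$; it is adjacent to $a_n$, since $[p,q]$ is an edge. So $u_n$ is the only vertex of $S_{n+1}$ of index $n$: in $S_n$ exactly $p,q$ have index $\infty$, and finite indices in $S_n$ are at most $n-1$ (by induction). In the examples above, $u_1,\dots,u_4$ have indices $1,\dots,4$, and the copies of $u_1$ have index $1$. Note that $u_4$ (index $4$) is adjacent to a copy of $u_1$ (index $1$).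

**Lemma 3.** *In $S_n$, $n\ge1$:*

1. *A vertex of finite index $m$ has label $1$ if $m$ is odd and label $0$ if $m$ is even.*
2. *Adjacent vertices with finite indices $i<j$ satisfy $j\ge i+3$.*
3. *A vertex of label $1$ has no neighbor of label $2$ if and only if its index is $1$.*
4. *A vertex of finite index $m$ has a neighbor of index $j$ for each $1\le j\le m-3$ with $j\not\equiv m\pmod 2$. The vertex $p$ (resp. $q$) has a neighbor of index $j$ for each odd (resp. even) $j$ with $1\le j\le n-1$.*

*Proof.* Induction, from $S_n$ and $S_{n-1}$ to $S_{n+1}$. In $S_1$ there are no finite indices and $q$ has the neighbor $s$, so all is clear; $S_0$ has only the vertices $p,q$. We use repeatedly that a vertex $v'\ne a_n$ of $S'_{n-1}$ has as neighbors in $S_{n+1}$ exactly the copies of the neighbors of $v$ in $S_{n-1}$.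

*Item 1.* The label of $u_n$ is that of $o_n$, which is $1$ if and only if $a_n=p$, that is, $n$ is odd. All other finite-index vertices inherit both label and index.

*Item 2.* An edge in $S_n$, or an edge $[v',w']$ of $S_{n-1}'$ with $v,w\notin\{p,q\}$, is covered by induction. An edge containing $a_n$ has an endpoint of index $\infty$. There remain edges $[v',w']$ of $S'_{n-1}$ with $v'=u_n$, $w'\neq a_n$. Then $w\notin\{p,q\}$, and if $w$ has label $0$ or $1$, then $w$ has a finite index in $S_{n-1}$, so $\iota(w)\le n-2$. The label of $w'$ differs from that of $u_n$, so by item 1 $\iota(w')=\iota(w)\not\equiv n\pmod2$. Hence $\iota(w')\le n-3$, while $\iota(u_n)=n$.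

*Item 3.* A vertex of $S_n$ gets new neighbors only if it is $a_n$; if $a_n=q$, it already had the neighbor $s$ of label $2$. So vertices of $S_n$ keep their status. Copies of vertices not in $\{p,q\}$ keep their index, and also their status. The vertex $u_n$ has label $1$ if and only if $n$ is odd; then $o_n=q$, and $u_n$ has a neighbor of label $2$ if and only if $q$ has one in $S_{n-1}$, that is, if and only if $n-1\ge1$. And $\iota(u_n)=n$.

*Item 4.* For $j\le n-1$, the vertex $u_j\in S_{j+1}\subset S_n$ has index $j$ and is adjacent to $a_j$, which is $p$ for $j$ odd and $q$ for $j$ even. This is the second statement. Apply it to $o_n$ in $S_{n-1}$: since $o_n=q$ for $n$ odd and $o_n=p$ for $n$ even, $o_n$ has a neighbor of index $j$ for each $1\le j\le n-2$ with $j\not\equiv n\pmod 2$, that is, for each such $j\le n-3$. These neighbors are not in $\{p,q\}$, so their copies keep the index, and they are neighbors of $u_n$. All other vertices of finite index inherit the statement: vertices of $S_n$ keep their neighbors, and for copies of vertices not in $\{p,q\}$, the neighbors in question have finite index, so they are not in $\{p,q\}$ and keep their index when copied.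 $\square$

For $n\ge1$, $h_n$ preserves labels and adjacency. It preserves all indices except that $\iota(v)=n$ (that is, $v=u_n$) gives $\iota(h_n(v))=\infty$.

**Indices in $X$.** Let $x=(x_n)$ be a vertex of $X$ with label $0$ or $1$. If $\iota(x_n)=m<\infty$ for some $n$, then $m<n$, and $\iota(x_{n+1})=m$ (an index $n$ of $x_{n+1}$ would give $\iota(x_n)=\infty$). In the other direction, $\iota(x_{l+1})=m<l$ gives $\iota(x_l)=m$. So either $\iota(x_n)=m$ for all $n>m$, and we put $\iota(x)=m$; or $\iota(x_n)=\infty$ for all $n$, and we put $\iota(x)=\infty$.

**Lemma 4.** *In $X$:*

1. *A vertex of finite index $m$ has label $1$ if $m$ is odd and label $0$ if $m$ is even. Every $m\ge1$ occurs as an index.*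
2. *Adjacent vertices with finite indices $i<j$ satisfy $j\ge i+3$.*
3. *A vertex of label $1$ has no neighbor of label $2$ if and only if its index is $1$.*
4. *If $1\le j\le\iota(x)-3$ (with $\infty-3=\infty$), and $j$ is odd when $x$ has label $0$, even when $x$ has label $1$, then $x$ has a neighbor of index $j$.*

*Proof.* The first part of item 1, item 2, and "if" in item 3 follow from Lemma 3 by looking at $S_n$ with $n$ large. Since the $h_n$ are retractions, $X$ contains every $S_k$: a point $v\in S_k$ gives the thread that is constantly $v$ from place $k$ on. So $u_m\in S_{m+1}\subset X$ has index $m$.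

*Item 4.* For all large $n$ let $N_n$ be the set of neighbors of $x_n$ of index $j$. It is finite. It is nonempty by Lemma 3(4): if $\iota(x)=m<\infty$ then $\iota(x_n)=m$ for $n>m$, and $j\not\equiv m\pmod 2$ by item 1; if $\iota(x)=\infty$ then $x_n=p$ or $x_n=q$ according to the label, and $j\le n-1$ for large $n$. For $n>j$ the map $h_n$ sends $N_{n+1}$ into $N_n$, since it preserves adjacency and the index $j\neq n$. An inverse limit of nonempty finite sets is nonempty, so there are compatible $y_n\in N_n$ for all large $n$. Fill in the lower coordinates by applying the $h_n$; adjacency is preserved. The resulting $y$ is a neighbor of $x$ of index $j$.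

*"Only if" in item 3.* Let $x$ have label $1$ and $\iota(x)\ne1$. Then $\iota(x_n)\ne1$ for all $n$, so by Lemma 3(3) the finite sets of label-2 neighbors of $x_n$ are nonempty. The $h_n$ map them into one another, and a point of the inverse limit is a neighbor of $x$ of label $2$. $\square$

## 7. Confluent maps with small $\lambda$-oscillation on fibres preserve indices

Let $f:X\to T$ be confluent, $T$ a locally connected continuum, and suppose
$$f(x)=f(x')\ \Rightarrow\ |\lambda(x)-\lambda(x')|<\tfrac12.\tag{H}$$
We derive a contradiction. The strategy is this. Confluence lets us transport a walk along edges starting at one vertex to a walk starting at any vertex that $f$ confuses with it. Since indices are determined by labels and adjacency, $f$ can confuse only vertices of equal index. But there are infinitely many indices, and $T$ is compact and locally connected, so $f$ must confuse two of them.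

By compactness there is $\eta>0$ such that $d_T(f(x),f(x'))<\eta$ implies $|\lambda(x)-\lambda(x')|<\frac12$. (Otherwise there are $x_k,x_k'$ with $d_T(f(x_k),f(x'_k))\to0$ and $|\lambda(x_k)-\lambda(x_k')|\ge\frac12$; limits of convergent subsequences violate (H).)

**Confused vertices.** For vertices $x,x'$ of $X$ with the same label $i$, write $x\approx x'$ if there are $z,z'\in O_i$ with
$$f(z)=f(z'),\qquad|\lambda(z)-i|\le\tfrac12,\qquad v_i(z)=x,\qquad v_i(z')=x'.$$
*Example:* $x\approx x$ for every vertex, with $z=z'=x$. The definition is not visibly symmetric, since only $z$ is required to be close to its vertex.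

**Step A: move the first witness to the vertex itself.** *If $x\approx x'$ (label $i$), there is $w'\in O_i$ with $v_i(w')=x'$, $f(w')=f(x)$, $|\lambda(w')-i|<\frac12$. Hence $\approx$ is symmetric.*

Let $z,z'$ be witnesses and let $[z,x]$ be the subarc (or point) of the edge containing $z$. On it $|\lambda-i|\le\frac12$. Let $K$ be the component of $f^{-1}(f([z,x]))$ containing $z'$. By confluence some $w'\in K$ has $f(w')=f(x)$. Each $\kappa\in K$ has $f(\kappa)=f(c)$ with $c\in[z,x]$, so by (H)
$$|\lambda(\kappa)-i|\le|\lambda(\kappa)-\lambda(c)|+|\lambda(c)-i|<\tfrac12+\tfrac12=1.$$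
Thus $K\subset O_i$, and by (3) $v_i(w')=v_i(z')=x'$. By (H) applied to $w'$ and $x$, $|\lambda(w')-i|<\frac12$. The pair $(w',x)$ witnesses $x'\approx x$.

**Step B: transport one edge.** *If $x\approx x'$ and $y$ is adjacent to $x$, then some $y'$ adjacent to $x'$ satisfies $y\approx y'$.*

Let $i,j$ be the labels of $x,y$, so $|i-j|=1$, and let $w'$ be as in Step A. Let $a\in[x,y]$ be the midpoint in the sense that $|\lambda(a)-i|=\frac12=|\lambda(a)-j|$. Let $K$ be the component of $f^{-1}(f([x,a]))$ containing $w'$, and by confluence choose $u'\in K$ with $f(u')=f(a)$. As in Step A, $|\lambda(\kappa)-i|<1$ for $\kappa\in K$, so by (3) $v_i(u')=v_i(w')=x'$. By (H), $|\lambda(u')-\lambda(a)|<\frac12$, so $\lambda(u')$ is strictly between $i$ and $j$. Hence $u'$ is interior to an edge $[x',y']$ with $y'=v_j(u')$ of label $j$. Now $f(a)=f(u')$, $|\lambda(a)-j|=\frac12$, $v_j(a)=y$ and $v_j(u')=y'$, so $y\approx y'$.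

The value $\frac12$ is what makes both steps fit: the midpoint $a$ is within $\frac12$ of both of its vertices, and a set whose $\lambda$-values deviate by less than $\frac12$ from those on half an edge stays in one $O_i$.

**Step C: indices are preserved.** *If $x\approx x'$ have label $0$ or $1$, then $\iota(x)=\iota(x')$.*

By symmetry it suffices to prove by induction on $m\ge1$: *$x\approx x'$ and $\iota(x)=m$ imply $\iota(x')=m$.* (This covers the case where one of the two indices is finite.)

*$m=1$.* By Lemma 4(1) and (3), $x$ has label $1$ and no neighbor of label $2$. If $x'$ had a neighbor of label $2$, Step B applied to $x'\approx x$ would give $x$ one. So $x'$ has none, and $\iota(x')=1$ by Lemma 4(3).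

*$m\ge2$.* The labels of $x,x'$ agree, so $\iota(x')=\infty$ or $\iota(x')\equiv m\pmod2$, by Lemma 4(1). If $\iota(x')<m$, the induction hypothesis applied to $x'\approx x$ gives $\iota(x)=\iota(x')<m$, a contradiction. If $\iota(x')>m$, then $\iota(x')\ge m+2$, so $1\le m-1\le\iota(x')-3$. The parity of $m-1$ is the one required in Lemma 4(4) for the common label of $x$ and $x'$ (label $0$ means $m$ even). So $x'$ has a neighbor $y'$ of index $m-1$. By Step B applied to $x'\approx x$, $x$ has a neighbor $y$ with $y'\approx y$. By the induction hypothesis $\iota(y)=m-1$. So vertices of indices $m-1$ and $m$ are adjacent, contradicting Lemma 4(2). Hence $\iota(x')=m$.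

**Step D: two different indices are confused.** For each odd $m$ pick a vertex $x^{(m)}$ of $X$ of index $m$; it has label $1$. Since $T$ is compact and locally connected, it is covered by finitely many connected open sets of diameter less than $\eta$; their closures have diameter less than $\eta$ too. There are infinitely many odd numbers, so for some odd $m\ne m'$ both $f(x^{(m)})$ and $f(x^{(m')})$ lie in one of these sets. Let $Q$ be its closure, a continuum. Let $K$ be the component of $f^{-1}(Q)$ containing $x^{(m')}$. By confluence there is $w\in K$ with $f(w)=f(x^{(m)})$. For $\kappa\in K$ we have $d_T(f(\kappa),f(x^{(m)}))<\eta$, so $|\lambda(\kappa)-1|<\frac12$ by the choice of $\eta$. Thus $K\subset O_1$, and by (3) $v_1(w)=v_1(x^{(m')})=x^{(m')}$. With $z=x^{(m)}$ and $z'=w$ we get $x^{(m)}\approx x^{(m')}$, so $m=m'$ by Step C, a contradiction.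

Hence (H) fails for every confluent map of $X$ onto a locally connected continuum.

**Proof of Theorem A(2).** The first statement is exactly the failure of (H). Choose $\varepsilon>0$ such that $d(x,x')<\varepsilon$ implies $|\lambda(x)-\lambda(x')|<\frac12$ (uniform continuity of $\lambda$). Every $\varepsilon$-mapping of $X$ satisfies (H), so no $\varepsilon$-mapping of $X$ onto a locally connected continuum is confluent. Trees are locally connected, so $X$ is not confluently tree-like. If $X$ were an inverse limit of locally connected continua with confluent bonding maps, then by Fact 1 its projections would be confluent, and for large indices they would be $\varepsilon$-mappings onto locally connected continua, a contradiction. $\square$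

So the answer to the question is **(a) no, (b) no**: the continuum $X$ of Section 5 is in AR(HU) and in AR(TL), but it is not confluently tree-like. In particular, the class of confluently tree-like continua is not closed under retracts.

## 8. Absolute retracts for tree-like continua as retracts of confluently tree-like continua

Theorem B says which class replaces the confluently tree-like continua: their retracts. Besides the known theorem, its proof quotes two theorems on inverse limits, from Mardešić–Segal (*ε-mappings onto polyhedra*, Trans. AMS 109 (1963)) and M. Brown (*Some applications of an approximation theorem for inverse limits*, Proc. AMS 11 (1960)).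

**(iii)$\Rightarrow$(ii).** Let $X$ be a retract of a confluently tree-like $Y$. A subcontinuum of a tree-like continuum is tree-like: restrict the $\varepsilon$-mappings, and use that a subcontinuum of a tree is a tree. So $X$ is tree-like. By the known theorem $Y\in$ AR(HU), so $X\in$ AR(HU) by Lemma 1.

**(ii)$\Rightarrow$(i).** $X$ is tree-like, and if $X$ is embedded in a tree-like continuum $Z$, then $Z$ is HU by Fact 2, so the image of $X$ is a retract of $Z$.

**(i)$\Rightarrow$(iii).** The purpose is to embed $X$ in a confluently tree-like $Y$ by means of Lemma 2(a); the hypothesis (i) then does the rest. If $X$ is a point, it is itself confluently tree-like. Otherwise, by Mardešić–Segal, the tree-like continuum $X$ is an inverse limit of trees $S_n$ with surjective bonding maps. Not all $S_n$ are points, and once some $S_n$ is nondegenerate, so are all later ones; discarding finitely many terms, all $S_n$ are nondegenerate.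

Lemma 2 needs bonding maps that are constant or injective on each component of the complement of a finite set. By Brown's theorem the bonding maps may be replaced successively by sufficiently close approximations without changing the limit up to homeomorphism. To get such approximations, give $S_n$ its arc-length metric, subdivide $S_{n+1}$ finely, keep the values of the given map at the subdivision points, and map each small edge at constant speed onto the arc in $S_n$ joining the images of its endpoints (or to a point, if these images coincide). By uniform continuity the image of a small edge under the given map has small diameter, and the diameter of the arc joining the images of its endpoints is the distance between these images; so the new map is close to the given one. Let $h_n:S_{n+1}\to S_n$ be the new maps and $D_{n+1}$ the set of subdivision points, which includes the endpoints and branch points. On each component of $S_{n+1}\setminus D_{n+1}$ the map $h_n$ is constant or injective.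

By Lemma 2(a), $X\cong\varprojlim(S_n,h_n)$ embeds in a confluently tree-like continuum $Y$ (the lemma does not require the $h_n$ to be onto). Since $Y$ is tree-like and $X\in$ AR(TL), $X$ is a retract of $Y$. $\square$
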